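# Neighboring block sizes in modules of constant Jordan type: a proof of Suslin's conjecture

## 1. A bundle that sees only blocks of sizes $i-1$, $i$, $i+1$

Take several commuting nilpotent operators on a vector space and put all their linear combinations into one family over projective space. We begin by building from this family a vector bundle that remembers only the Jordan blocks of three consecutive sizes.

**Setting.** Let $k$ be an algebraically closed field of characteristic $p\ge 0$, let $M\ne 0$ be a finite-dimensional $k$-vector space, let $r\ge 2$, and let $X_1,\dots,X_r$ be pairwise commuting endomorphisms of $M$. For $\alpha\in k^r$ put $X_\alpha=\sum_j\alpha_jX_j$. We assume: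

> $(\ast)$ for every $0\neq\alpha\in k^r$ the operator $X_\alpha$ is nilpotent, of one and the same Jordan type, with $a_j$ blocks of size $j$ ($j\ge 1$).

In characteristic $0$ we read "$p\nmid m$" as true for every $m\ge 1$, and "$N=0$ in $k$" as $N=0$.

**The family.** Let $\mathbb P=\mathbb P^{r-1}$ have homogeneous coordinates $x_1,\dots,x_r$, let $\mathcal O=\mathcal O_{\mathbb P}$, let $\mathcal V=M\otimes_k\mathcal O$ be the trivial bundle with fiber $M$, and put
$$\theta=\sum_{j=1}^r x_jX_j:\ \mathcal V\longrightarrow\mathcal V(1).$$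
In the fiber at the point $[\alpha]$ this is $X_\alpha$, up to a nonzero scalar. The operators $X_1,\dots,X_r$ act on $\mathcal V$ and commute with $\theta$.

A *bundle* is a locally free sheaf of finite rank. A *subbundle* is a subsheaf that is locally a direct summand. Recall that if a map of bundles on a reduced scheme has the same rank in all fibers, then its kernel and image are subbundles, its cokernel is a bundle, and all three commute with passage to fibers. (The reason is that a coherent sheaf on a reduced scheme with constant fiber dimension is locally free.)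

By $(\ast)$ the rank of $X_\alpha^m$ does not depend on $\alpha\neq0$. So
$$\operatorname{Ker}\theta^m=\ker(\theta^m:\mathcal V\to\mathcal V(m)),\qquad \operatorname{Im}\theta^m=\operatorname{im}(\theta^m:\mathcal V(-m)\to\mathcal V)$$
are subbundles of $\mathcal V$ whose fibers are the kernel and the image of $X_\alpha^m$. The map $\theta^a:\operatorname{Im}\theta^b\to(\operatorname{Im}\theta^{a+b})(a)$ is a surjection of bundles, so its kernel $\operatorname{Ker}\theta^a\cap\operatorname{Im}\theta^b$ is also a subbundle, with the expected fibers. If $B\subseteq A$ are two of these subbundles, then $B\to A$ is injective on fibers, because $B\to\mathcal V$ is. So $A/B$ is a bundle whose fibers are the quotients of the fibers. All these bundles are stable under $X_1,\dots,X_r$.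

**The bundle $P$.** For $i\ge 2$ put
$$P=\frac{\operatorname{Ker}\theta^2\cap\operatorname{Im}\theta^{i-2}}{\operatorname{Ker}\theta^2\cap\operatorname{Im}\theta^{i}}.$$

Let us read off a fiber. Take a Jordan block of size $j$ with generator $e$, hence with basis $e,\theta e,\dots,\theta^{j-1}e$. The vectors $\theta^se$ that lie in the numerator are those with $j-2\le s\le j-1$ and $s\ge i-2$. Those in the denominator have $s\ge i$ instead. So what survives in $P$ is $\theta^se$ with $s\in\{i-2,i-1\}\cap\{j-2,j-1\}$ (and $s\ge0$):

* for $|j-i|\ge 2$, nothing;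
* for $j=i$, the two vectors $\theta^{i-2}e,\ \theta^{i-1}e$, which form one $\theta$-block of size $2$;
* for $j=i-1$, the vector $\theta^{i-2}e$, and for $j=i+1$, the vector $\theta^{i-1}e$. Each is one $\theta$-block of size $1$; in the case $j=i+1$ the vector $\theta^ie$ is already $0$ in $P$.

So $\theta$ induces $\theta:P\to P(1)$ with $\theta^2=0$ and constant rank $a_i$. Put
$$K=\operatorname{Ker}(\theta|_P),\qquad I=\operatorname{Im}(\theta:P(-1)\to P),\qquad F=P/K,\qquad G=K/I.$$
These are bundles, $I\subseteq K\subseteq P$, and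
$$\operatorname{rk}F=\operatorname{rk}I=a_i,\qquad \operatorname{rk}G=a_{i-1}+a_{i+1}.$$
The map $\theta:P(-1)\to P$ has kernel $K(-1)$ and image $I$, so it induces an isomorphism $F(-1)\cong I$. We always use this isomorphism to write $I=F(-1)$. It commutes with all $X_j$.

**Example 1.** Let $M=k[X_1,\dots,X_r]/(X_1,\dots,X_r)^2$ with $X_j$ acting by multiplication. Its basis is $1,X_1,\dots,X_r$, and for each $\alpha\ne0$ the operator $X_\alpha$ has one block of size $2$, spanned by $1$ and $X_\alpha$, and $r-1$ blocks of size $1$. Take $i=2$. Since $\theta^2=0$, we get $P=\mathcal V=\mathcal O\oplus\mathcal O^r$, where $\mathcal O^r$ is spanned by the $X_j$. Here $K=\mathcal O^r$, and $I=\mathcal O(-1)\subset\mathcal O^r$ is the tautological line spanned by $\sum x_jX_j$. Hence $F=\mathcal O$, and $G=\mathcal O^r/\mathcal O(-1)$ is the tautological quotient bundle of rank $r-1$. Already here $F$ and $I$ are twisted against each other, and $G$ takes up the difference.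

The bundle $P$ is made for this question: *if blocks of size $i$ occur, must blocks of a neighboring size occur?* If $a_{i-1}=a_{i+1}=0$, then $G=0$, and $P$ is glued from just $F$ and $F(-1)$. We shall see that the operators $X_j$ then lead to a contradiction, provided $p\nmid i$.

## 2. Jordan types of modules for $(\mathbb Z/p)^r$ and the statements to be proved

Let $p$ be a prime, let $k$ be algebraically closed of characteristic $p$, and let $E=\langle g_1,\dots,g_r\rangle\cong(\mathbb Z/p)^r$. All $kE$-modules are finitely generated. Put $X_j=g_j-1$. Since $X_j^p=g_j^p-1=0$, we have $kE=k[X_1,\dots,X_r]/(X_1^p,\dots,X_r^p)$, and $X_\alpha^p=\sum\alpha_j^pX_j^p=0$. So $X_\alpha$ acts on a module with Jordan blocks of sizes between $1$ and $p$.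

**Definition.** If there are $a_j$ blocks of size $j$, the *Jordan type of $M$ at $\alpha$* is $[p]^{a_p}\cdots[1]^{a_1}$. The module $M$ has *constant Jordan type* if this type is the same for all $0\ne\alpha\in k^r$.

So a nonzero $kE$-module of constant Jordan type, with $r\ge 2$, is exactly an instance of $(\ast)$ in characteristic $p>0$ with all $X_j^p=0$; then $a_j=0$ for $j>p$.

**Example 2.** Let $J=\operatorname{rad}kE=(X_1,\dots,X_r)$ and $2\le i\le p-1$. Since $X_j^p\in (X_1,\dots,X_r)^i$, we have $kE/J^i=k[X_1,\dots,X_r]/(X_1,\dots,X_r)^i$. Given $\alpha\neq0$, complete $Y=X_\alpha$ to a basis $Y,Y_2,\dots,Y_r$ of the linear forms. A basis of the module is $Y^c\mu$ with $\mu$ a monomial of degree $d$ in $Y_2,\dots,Y_r$ and $c+d\le i-1$. So each $\mu$ of degree $d=i-j$ generates a block of size $j$, for $1\le j\le i$. The type is constant, with $a_i=1$, $a_{i-1}=r-1$ and $a_{i+1}=0$.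

The following is stated as a conjecture of Suslin, to be proved or disproved, in "Some results on modules of constant Jordan type for elementary abelian $p$-groups" (http://people.reed.edu/~balands/thesis.pdf).

**Conjecture (Suslin).** Let $r\ge 2$. If a $kE$-module has constant Jordan type $[p]^{a_p}\cdots[1]^{a_1}$ and $a_i\ne 0$ for some $2\le i\le p-1$, then $a_{i-1}\ne0$ or $a_{i+1}\neq0$.

The conjecture is true. Here are the results, in the setting of Section 1.

**Theorem A.** Assume $(\ast)$. If $i\ge2$, $p\nmid i$ and $a_i\ne0$, then $a_{i-1}\ne0$ or $a_{i+1}\ne0$. In particular Suslin's conjecture holds for all primes $p$ and all $r\ge2$.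

**Theorem B.** Assume $(\ast)$. If $i\ge1$ and $a_i=0$, then $\sum_{j>i}a_j=0$ in $k$. Thus for $kE$-modules of constant Jordan type with $a_i=0$, $1\le i\le p-1$, the number of blocks of length $>i$ is divisible by $p$.

**Theorem C.** Assume $(\ast)$, $i\ge2$, $p\nmid i$, and for each $\epsilon=\pm1$ either $p\nmid i+\epsilon$ or $a_{i+\epsilon}=0$. (For $kE$-modules: $2\le i\le p-2$, or $i=p-1$ and $a_p=0$.) Then:

1. if $a_i=1$, then $a_{i-1}+a_{i+1}\ge r-1$;
2. if $a_i\neq0$ in $k$, then $2a_i(a_{i-1}+a_{i+1})\ge r-1$.

Bound 1 is sharp for every $r$ and every such $i\le p-1$. For $p\ge5$ it shows that a $kE$-module of constant type $[p]^n[2][1]^j$ has $j\ge r-1$.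

The last two sentences can be checked now. Example 2 has $a_i=1$ and $a_{i-1}+a_{i+1}=r-1$, and it satisfies the hypotheses of Theorem C, since $p\nmid i$, $p\nmid i-1$ and $a_{i+1}=0$. For type $[p]^n[2][1]^j$ with $p\ge5$ take $i=2\le p-2$: here $a_2=1$, $a_1=j$, and $a_3=0$ because $3<p$.

## 3. Modules whose blocks all have the same size

The simplest instance of the conjecture is that no $kE$-module has constant type $[i]^n$ with $n\ge1$ and $2\le i\le p-1$. This can be done by hand. We may restrict to $r=2$.

**Step 1: all kernels coincide.** Now $(X_1+tX_2)^i=0$ for all $t\in k$. This is a polynomial in $t$ with operator coefficients that vanishes for infinitely many $t$, so every coefficient is zero. The coefficient of $t$ is $iX_1^{i-1}X_2$. As $p\nmid i$, we get $X_2X_1^{i-1}=0$. Since all blocks have size $i$, $\operatorname{Im}X_1^{i-1}=\operatorname{Ker}X_1$, so $\operatorname{Ker}X_1\subseteq\operatorname{Ker}X_2$. Both have dimension $n$, so they are equal. The same argument applies to any two independent $X_\alpha,X_\beta$, so all $X_\alpha$ with $\alpha\ne0$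 have the same kernel $W$.

**Step 2: descent to $i=2$.** On $M/W$ every $X_\alpha$ has type $[i-1]^n$. If $i\ge 3$, repeat Step 1 for $i-1$, which is still between $2$ and $p-1$. In this way we reach type $[2]^n$.

**Step 3: an eigenvalue.** For type $[2]^n$ we have $\operatorname{Im}X_\alpha=\operatorname{Ker}X_\alpha=W$ for all $\alpha\ne0$, so each $X_\alpha$ induces an isomorphism $M/W\to W$. But $X_1^{-1}X_2:M/W\to M/W$ has an eigenvalue $\lambda\in k$, and then $X_2-\lambda X_1$ is not injective on $M/W$. This is a contradiction.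

The condition $p\nmid i$ is really used in Step 1. For $p=2$, $r=2$ the module $kE$ has type $[2]^2$, and there $X_1X_2\ne0$.

## 4. Kernel vectors that move with $\alpha$

How far does this go if other block sizes are present? To isolate blocks of size $i$ one looks at vectors $w$ with $X_\alpha^iw=0$ and then at $X_\alpha^{i-1}w$. One would like to say again that $X_\beta X_\alpha^{i-1}w=0$. The argument of Section 3 breaks down at exactly this point: the identity $X_\alpha^iw=0$ holds for one $\alpha$ only, and the space $\operatorname{Ker}X_\alpha^i$ changes with $\alpha$. A vector in it has to move with $\alpha$, and when we differentiate, the motion of $w$ contributes. The desired equation is then false, as the following module shows.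

**Example 3.** Let $r=2$, $p\ge3$, $S^d=k[x,y]_d$, and $M=S^{p-2}\oplus S^{p-1}\oplus S^{p-2}$. For a linear form $\ell=\alpha x+\beta y$ let $X_\ell$ send the first summand to the second by $f\mapsto\ell f$, send the second to the third by $q\mapsto D_\ell q$ with $D_\ell=\alpha\partial_y-\beta\partial_x$, and kill the third. The two basic operators are $X_x$ and $X_y$.

*Commutation.* Only the first summand matters. There
$$X_xX_yf-X_yX_xf=\partial_y(yf)+\partial_x(xf)=2f+(x\partial_x+y\partial_y)f=(2+(p-2))f=0.$$

*Module structure.* $X_\ell^3=0$ and $p\ge3$, so $M$ is a $kE$-module with $g_1=1+X_x$ and $g_2=1+X_y$.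

*Constancy.* Let $\omega$ be the symplectic form on linear forms with $\omega(x,y)=1$. Then $D_\ell$ is the derivation with $D_\ell(m)=\omega(\ell,m)$ on linear forms $m$: indeed $D_x=\partial_y$ sends $x,y$ to $0,1$, and $D_y=-\partial_x$ sends $x,y$ to $-1,0$. For $g\in SL_2(k)$, acting on $k[x,y]$ by algebra automorphisms, $gD_\ell g^{-1}$ is the derivation $m\mapsto\omega(\ell,g^{-1}m)=\omega(g\ell,m)$, which is $D_{g\ell}$. Hence $gX_\ell g^{-1}=X_{g\ell}$. Since $SL_2(k)$ is transitive on nonzero $\ell$, the Jordan type is constant.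

*Type at $\ell=x$.* For $a+b=p-2$ there is the chain $x^ay^b\mapsto x^{a+1}y^b\mapsto b\,x^{a+1}y^{b-1}$. It has length $3$ for $1\le b\le p-2$ and length $2$ for $b=0$. What remains is $y^{p-1}\mapsto(p-1)y^{p-2}=-y^{p-2}$, of length $2$. These chains use every monomial of all three summands once, up to nonzero scalars. So $M$ has constant Jordan type $[3]^{p-2}[2]^2$.

Now take $i=2$, let $\ell=x+ty$, and write $\theta=X_\ell=X_x+tX_y$. Let $w=\ell^{p-2}$ in the first summand. Then $\theta w=\ell^{p-1}$, and $\theta^2w=D_\ell\ell^{p-1}=0$. But in the third summand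
$$X_y\theta w=-\partial_x(x+ty)^{p-1}=-(p-1)\ell^{p-2}=\ell^{p-2}\ne0 .$$
So $X_y\theta^{i-1}w=0$ fails. Note, however, where the answer lies. On the first summand $\theta^2f=D_\ell(\ell f)=\ell D_\ell f$. We have $\partial_tw=(p-2)y\ell^{p-3}=-2y\ell^{p-3}$ and $D_\ell y=1$, so $\theta^2\partial_tw=-2\ell^{p-2}$. Therefore
$$X_y\theta w=-\tfrac12\theta^2\partial_tw\in\operatorname{Im}\theta^2 .$$

This is the way past the obstacle. The error term caused by the motion of $w$ is always in $\operatorname{Im}\theta^i$, and the denominator of $P$ contains the relevant part of $\operatorname{Im}\theta^i$. In $P$ the equation we wanted becomes true again. The price is that $M/W$ and $W$ are replaced by bundles $F$ and $F(-1)$ over projective space, so the eigenvalue argument of Step 3 must be replaced by one about bundles.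

## 5. Differentiating along projective space

On the chart $U_l=\{x_l\ne0\}$ use the coordinates $t_j=x_j/x_l$ ($j\ne l$) and trivialize $\mathcal O(1)$ by $x_l$. Then $\theta=X_l+\sum_{j\ne l}t_jX_j$. Let $\partial_j=\partial/\partial t_j$ act on $\mathcal V|_{U_l}=M\otimes\mathcal O_{U_l}$ through the coefficients. We have $[\partial_j,\theta]=X_j$, and since $X_j$ commutes with $\theta$,
$$[\partial_j,\theta^m]=m\,\theta^{m-1}X_j. \tag{1}$$

**Lemma 1.** Let $m\ge1$ with $p\nmid m$. If $w$ is a section of $\operatorname{Ker}\theta^m$ over an open subset of $U_l$, then for $j\ne l$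
$$X_j\theta^{m-1}w=-\tfrac1m\,\theta^m\partial_jw,\qquad \theta^{m+1}\partial_jw=0 .$$
Consequently $X_j(\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{m-1})\subseteq\operatorname{Ker}\theta\cap\operatorname{Im}\theta^m$ for all $j=1,\dots,r$.

*Proof.* By (1), $0=\partial_j(\theta^mw)=\theta^m\partial_jw+m\theta^{m-1}X_jw$. Dividing by $m$ gives the first formula. Applying $\theta$ to the same identity gives $\theta^{m+1}\partial_jw=-mX_j\theta^mw=0$.

For the consequence, a local section $v$ of $\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{m-1}$ can be written locally as $v=\theta^{m-1}w$, and then $\theta^mw=\theta v=0$. By the first formula $X_jv\in\operatorname{Im}\theta^m$ for $j\neq l$. For the remaining index,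
$$X_lv=\theta v-\sum_{j\ne l}t_jX_jv=-\sum_{j\ne l}t_jX_jv\in\operatorname{Im}\theta^m .$$
Finally $\theta X_jv=X_j\theta v=0$ for all $j$. $\square$

**Lemma 2.** If $i\geq 2$ and $p\nmid i$, then every $X_j$ acts as zero on $I$ and on $F$.

*Proof.* First we find a convenient source for $I$. In a fiber, $\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{i-1}$ is spanned by the vectors $\theta^{j-1}e$ from blocks of size $j\ge i$. In $P$ those with $j\ge i+1$ lie in $\operatorname{Ker}\theta^2\cap\operatorname{Im}\theta^i$, hence are zero, and those with $j=i$ span the fiber of $I$. So the map $\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{i-1}\to P$ takes values in $I$ (its composite with $P\to P/I$ is a map of bundles that is zero in all fibers of a reduced scheme), and it is surjective onto $I$ because it is so in every fiber.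

By Lemma 1 with $m=i$, $X_j$ maps $\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{i-1}$ into $\operatorname{Ker}\theta\cap\operatorname{Im}\theta^i$, which is zero in $P$. Hence $X_jI=0$. The isomorphism $\theta:F(-1)\cong I$ commutes with $X_j$, so $X_jF=0$ as well. $\square$

## 6. Two maps $F\to F(-1)$ on the projective line: proof of Theorem A

**Step 1: reduce to $r=2$.** If $(\ast)$ holds for $X_1,\dots,X_r$, it holds for $X_1,X_2$ with the same $a_j$: use only $\alpha=(\alpha_1,\alpha_2,0,\dots,0)$. For $kE$-modules this means restricting to $\langle g_1,g_2\rangle$. So let $r=2$ and $\mathbb P=\mathbb P^1$.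

**Step 2: turn a counterexample into maps of bundles.** Suppose $i\ge2$, $p\nmid i$, $a_i\ne0$, but $a_{i-1}=a_{i+1}=0$. Then $G=0$, so $K=I$ and $F=P/I$ has rank $a_i>0$. By Lemma 2, $X_j$ kills $P/I$, so $X_jP\subseteq I$; it also kills $I$. Therefore $X_j$ induces an $\mathcal O$-linear map
$$\varphi_j:\ F=P/I\longrightarrow I=F(-1)\qquad(j=1,2).$$
The operator $x_1X_1+x_2X_2=\theta:P\to P(1)$ induces $F=P/I\to I(1)=F$. This is the identity, because $\theta$ is the very map by which we identified $I$ with $F(-1)$. Hence
$$x_1\varphi_1+x_2\varphi_2=\mathrm{id}_F. \tag{2}$$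

**Step 3: what the trace gives, and what it does not.** The trace of $\varphi_j$ is a section of $\mathcal O(-1)$, hence zero. So (2) gives $a_i=0$ in $k$. That is a contradiction unless $p$ divides $a_i$. To cover all cases we must use more than the trace.

**Step 4: look at a summand of largest degree.** By Grothendieck's theorem every bundle on $\mathbb P^1$ is a direct sum of line bundles, so $F\cong\bigoplus_s\mathcal O(d_s)$. Let $d=\max_sd_s$ and let $\mathcal O(d)\subseteq F$ be a corresponding summand. For every $s$
$$\operatorname{Hom}(\mathcal O(d),\mathcal O(d_s-1))=H^0(\mathbb P^1,\mathcal O(d_s-1-d))=0,$$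
since $d_s-1-d<0$. So $\varphi_1$ and $\varphi_2$, whose target is $F(-1)\cong\bigoplus_s\mathcal O(d_s-1)$, vanish on $\mathcal O(d)$. By (2) the identity of $F$ vanishes on $\mathcal O(d)$, which is absurd. This proves Theorem A. For a $kE$-module and $2\le i\le p-1$ we have $p\nmid i$, so Suslin's conjecture follows. $\blacksquare$

**Remark (Step 4 without Grothendieck's theorem).** Let $n=a_i$. For $s\ge1$ the $s$-th coefficient of the characteristic polynomial of $\varphi_j$ is a section of $\mathcal O(-s)$, hence zero. So $\varphi_1$ and $\varphi_2$ are nilpotent in each fiber, after $\mathcal O(1)$ is trivialized there. At a point with $x_1x_2\ne0$, (2) says that $x_2\varphi_2=1-x_1\varphi_1$ is unipotent, so it has determinant $1$. But $\varphi_2$ is nilpotent on a space of dimension $n>0$, so its determinant is $0$. This is the same contradiction.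

## 7. A trace with values in $\mathcal O(-1)$: proof of Theorem B

Step 3 above gave a divisibility statement. A coarser quotient than $P$ yields one under weaker hypotheses: only $a_i=0$ is needed, and no condition $p\nmid i$.

Let $i\ge1$ with $a_i=0$, and put
$$L=\operatorname{Im}\theta^{i-1}/\operatorname{Im}\theta^{i+1}.$$

**Step 1: the shape of $L$.** A block of size $j$ with generator $e$ contributes the vectors $\theta^se$ with $s\in\{i-1,i\}$ and $s\le j-1$. That is a $\theta$-block of size $2$ if $j>i$, one of size $1$ if $j=i$, and nothing if $j<i$. As $a_i=0$, only size $2$ occurs, so $\operatorname{Ker}(\theta|_L)=\operatorname{Im}(\theta|_L)=:I'$. Put $F'=L/I'$. Then $\theta$ induces an isomorphism $F'(-1)\cong I'$, which we use as an identification; write $\iota:F'(-1)\to L$ for the resulting injection. Also $N:=\operatorname{rk}F'=\sum_{j>i}a_j$.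

**Step 2: attach to each $X_j$ a section of $\mathcal O(-1)$.** Let $Z$ be one of the $X_j$. It commutes with $\theta$, so it preserves $I'$ and induces some $\psi\in\operatorname{End}F'$; on $I'=F'(-1)$ it acts as the same $\psi$, twisted. On a small open set choose a splitting $s:F'\to L$ of $L\to F'$. The map $Zs-s\psi$ goes from $F'$ to $L$ and becomes zero in $F'$, so
$$Zs-s\psi=\iota\,\varphi_s(Z)\quad\text{with a unique }\varphi_s(Z)\in\operatorname{Hom}(F',F'(-1)).$$
Another splitting has the form $s'=s+\iota c$ with $c\in\operatorname{Hom}(F',F'(-1))$. Using $Z\iota=\iota\psi$,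
$$Zs'-s'\psi=\iota\varphi_s(Z)+Z\iota c-\iota c\psi=\iota\big(\varphi_s(Z)+\psi c-c\psi\big).$$
Since $\operatorname{tr}(\psi c)=\operatorname{tr}(c\psi)$, the trace $\operatorname{tr}\varphi_s(Z)$, a local section of $\mathcal O(-1)$, does not depend on the splitting. So the local traces glue to global sections
$$\tau_j=\operatorname{tr}\varphi_s(X_j)\in H^0(\mathbb P^{r-1},\mathcal O(-1))=0\qquad(r\ge2).$$

**Step 3: compare with $\theta$.** Let $\psi_j$ be induced by $X_j$ on $F'$. Since $\theta L(-1)=I'$, the operator $\theta=\sum x_jX_j$ induces $0$ on $F'$, so $\sum x_j\psi_j=0$. Hence, locally,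
$$\theta s=\sum_jx_jX_js=s\sum_jx_j\psi_j+\iota\sum_jx_j\varphi_s(X_j)=\iota\sum_jx_j\varphi_s(X_j).$$
On the other hand, $\theta s:F'\to I'(1)=F'$ is the identity by the choice of $\iota$. So $\sum_jx_j\varphi_s(X_j)=\mathrm{id}_{F'}$. Taking traces, $N=\sum_jx_j\tau_j=0$ in $k$. $\blacksquare$

**Corollary.** Assume $(\ast)$.

(i) Let $2\le b\le c$ with $a_{b-1}=a_{c+1}=0$. Then $\sum_{j=b}^ca_j=0$ in $k$. So for a $kE$-module of constant Jordan type, each maximal interval $[b,c]$ of occurring block lengths with $b\ge2$ has its total number of blocks divisible by $p$, and by Theorem A it has at least two elements unless $b=c=p$.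

(ii) If $\operatorname{char}k=0$, the set of occurring block lengths is an interval $\{1,\dots,m\}$.

*Proof.* (i) Theorem B for $b-1$ gives $\sum_{j\ge b}a_j=0$ in $k$, and for $c+1$ it gives $\sum_{j\ge c+2}a_j=0$ in $k$. Subtract, and use $a_{c+1}=0$. If a maximal interval has $b=c$ with $2\le b\le p-1$, then $a_b\ne0$ and $a_{b-1}=a_{b+1}=0$, against Theorem A. (ii) In characteristic $0$, $a_i=0$ forces $\sum_{j>i}a_j=0$ as an integer, so $a_j=0$ for all $j>i$. $\square$

## 8. An extension class whose top power survives: proof of Theorem C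

Keep $P,K,I,F,G$ on $\mathbb P=\mathbb P^{r-1}$ and the hypotheses of Theorem C. Put $n=a_i\ge1$ and $g=\operatorname{rk}G=a_{i-1}+a_{i+1}$. When $G=0$ we had maps $F\to F(-1)$. Now $X_j$ can pass from $F$ through $G$ to $I$, and the plan is to measure how large $G$ must be for this.

**Step 1: the $X_j$ move the filtration down by one step, so that $X_jP\subseteq K$, $X_jK\subseteq I$, $X_jI=0$.** The first and last statements are Lemma 2. For the middle one, let $K_-$ and $K_+$ be the images in $P$ of $\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{i-2}$ and $\operatorname{Ker}\theta^2\cap\operatorname{Im}\theta^{i-1}$. In a fiber, $K_-$ is spanned by $I$ and the vectors $\theta^{i-2}e$ from blocks of size $i-1$. Likewise $K_+$ is spanned by $I$ and the vectors $\theta^{i-1}e$ from blocks of size $i+1$. (In both cases, the vectors from larger blocks have become $0$ in $P$.) So $K=K_-+K_+$.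

*$X_jK_-\subseteq I$.* If $a_{i-1}=0$, then $K_-=I$ and $X_jI=0$. Otherwise $p\nmid i-1$, and Lemma 1 with $m=i-1\geq 1$ gives $X_j(\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{i-2})\subseteq\operatorname{Ker}\theta\cap\operatorname{Im}\theta^{i-1}$, which maps into $I$ by the proof of Lemma 2.

*$X_jK_+\subseteq I$.* If $a_{i+1}=0$, then $K_+=I$ and $X_jI=0$. Otherwise $p\nmid i+1$. On $U_l$ a local section of $\operatorname{Ker}\theta^2\cap\operatorname{Im}\theta^{i-1}$ is locally $v=\theta^{i-1}w$ with $\theta^{i+1}w=0$. Let $j\ne l$. Lemma 1 with $m=i+1$ gives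
$$\theta X_jv=X_j\theta^iw=-\tfrac1{i+1}\theta^{i+1}\partial_jw,\qquad\theta^{i+2}\partial_jw=0 .$$
The first equation says that $X_jv+\frac1{i+1}\theta^i\partial_jw$ is in $\operatorname{Ker}\theta$. It is also in $\operatorname{Im}\theta^{i-1}$, because $X_jv=\theta^{i-1}X_jw$. So it maps into $I$. The second equation says that $\theta^i\partial_jw\in\operatorname{Ker}\theta^2\cap\operatorname{Im}\theta^i$, so this term is $0$ in $P$. Hence $X_jv$ maps into $I$. Finally $X_lv=\theta v-\sum_{j\ne l}t_jX_jv$, and $\theta v\in\operatorname{Ker}\theta\cap\operatorname{Im}\theta^i$ is $0$ in $P$. So $X_lv$ maps into $I$ too.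

**Step 2: record the two one-step maps.** Let $\mathcal O(-1)\to\mathcal O^r$ be given by $f\mapsto(x_1f,\dots,x_rf)$, with quotient bundle $Q$ of rank $r-1$. Let a section $Z=\sum f_je_j$ of $\mathcal O^r$ act on $P$ as $\sum f_jX_j$. Then the subbundle $\mathcal O(-1)$ acts through $\theta$. By Step 1 the action induces maps $\mathcal O^r\otimes F\to G$ and $\mathcal O^r\otimes G\to I$. Both vanish on $\mathcal O(-1)$, because $\theta$ maps $P$ into $I(1)$ and kills $K$. So they are given by
$$U\in H^0(Q^*\otimes\operatorname{Hom}(F,G)),\qquad V\in H^0(Q^*\otimes\operatorname{Hom}(G,F)(-1)).$$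
We write $U_Z:F\to G$ and $V_Z:G\to I=F(-1)$ for the maps given by $Z$. In Example 1, where $F=\mathcal O$ and $G=Q$, $U$ is the identity of $Q$ and $V=0$.

**Step 3: define the class $h$ and show $h^{r-1}\ne0$.** Let $\mathcal E=Q^*(-1)$. Dualizing $0\to\mathcal O(-1)\to\mathcal O^r\to Q\to0$ and twisting gives
$$0\to\mathcal E\to(\mathcal O^r)^*(-1)\xrightarrow{\ \iota\ }\mathcal O\to0,\qquad \iota\Big(\sum_jc_j\varepsilon_j\Big)=\sum_jx_jc_j, \tag{3}$$
where $\varepsilon_1,\dots,\varepsilon_r$ is the dual basis. (From now on $\iota$ denotes this contraction with $\sum x_je_j$, extended to exterior powers as an antiderivation.) We use Čech cochains for the affine cover $U_1,\dots,U_r$ with indices in increasing order. The cup product $(y\cup z)_{\lambda_0\dots\lambda_{q+q'}}=y_{\lambda_0\dots\lambda_q}\wedge z_{\lambda_q\dots\lambda_{q+q'}}$ takes cochains with values in $\Lambda^a\mathcal E$ and $\Lambda^b\mathcal E$ to cochains with values in $\Lambda^{a+b}\mathcal E$. It satisfies $d(y\cup z)=dy\cup z+(-1)^qy\cup dz$ if $y$ has degree $q$, so it is defined on cohomology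 classes.

On $U_\lambda$ the section $f_\lambda=\varepsilon_\lambda/x_\lambda$ satisfies $\iota f_\lambda=1$. Let $h\in H^1(\mathbb P,\mathcal E)$ be the class of the cocycle $z_{\lambda\mu}=f_\mu-f_\lambda$, that is, the image of $1$ under the connecting map of (3). There is just one increasing sequence of $r$ indices, so $h^{r-1}\in H^{r-1}(\mathbb P,\Lambda^{r-1}\mathcal E)$ is represented on $U_1\cap\dots\cap U_r$ by
$$\omega=(f_2-f_1)\wedge(f_3-f_2)\wedge\dots\wedge(f_r-f_{r-1}).$$
We have $f_1\wedge\omega=f_1\wedge f_2\wedge\dots\wedge f_r$: modulo $f_1$ the first factor is $f_2$, modulo $f_1,f_2$ the second is $f_3$, and so on. Also $\iota\omega=0$, since $\iota$ kills each difference. Applying $\iota$ to $f_1\wedge\omega$ gives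
$$\omega=\iota(f_1\wedge\dots\wedge f_r)=(x_1\cdots x_r)^{-1}\kappa,\qquad\kappa=\iota(\varepsilon_1\wedge\dots\wedge\varepsilon_r)=\sum_j(-1)^{j-1}x_j\,\varepsilon_1\wedge\dots\widehat{\varepsilon_j}\dots\wedge\varepsilon_r .$$
The section $\kappa$ of $\Lambda^{r-1}(\mathcal O^r)^*(1)$ is global and vanishes nowhere, as the $x_j$ have no common zero. On the dense open set $U_1\cap\dots\cap U_r$ it equals $x_1\cdots x_r\,\omega$, so it lies in the subbundle $\Lambda^{r-1}Q^*(1)$ there, and hence everywhere. That subbundle has rank $1$, so $\kappa$ gives $\Lambda^{r-1}Q^*(1)\cong\mathcal O$, and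
$$\Lambda^{r-1}\mathcal E=\Lambda^{r-1}Q^*(-(r-1))\cong\mathcal O(-r).$$
Under this isomorphism $h^{r-1}$ is the class of $(x_1\cdots x_r)^{-1}$, which is a basis of the one-dimensional space $H^{r-1}(\mathbb P^{r-1},\mathcal O(-r))$. In particular $h^{r-1}\ne0$.

**Step 4: compute $nh$ from local splittings of $P$.** On the affine scheme $U_\lambda$ exact sequences of bundles split. So we may choose an isomorphism $\sigma_\lambda:P|_{U_\lambda}\cong F\oplus G\oplus I$ compatible with the filtration $I\subseteq K\subseteq P$ and inducing the identity on $F,G,I$. By Step 1, in this splitting $Z\in\mathcal O^r$ acts by an operator $Z_\lambda$ with only three components,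
$$U_Z:F\to G,\qquad V_Z:G\to I,\qquad\varphi_\lambda(Z):F\to I=F(-1).$$
So $\varphi_\lambda$ is a section of $(\mathcal O^r)^*(-1)\otimes\operatorname{End}F$ over $U_\lambda$. The subbundle $\mathcal O(-1)\subset\mathcal O^r$ acts by $\theta$, which is the composite $P(-1)\to F(-1)=I\subseteq P$. So its component $F(-1)\to I=F(-1)$ is the identity, whatever the splitting:
$$\iota(\varphi_\lambda)=\sum_jx_j\varphi_\lambda(e_j)=\mathrm{id}_F. \tag{4}$$
On $U_\lambda\cap U_\mu$ the transition $\sigma_\lambda\sigma_\mu^{-1}$ is unipotent, equal to $1+b_{\lambda\mu}+a_{\lambda\mu}+c_{\lambda\mu}$ with $b:F\to G$, $a:G\to I$, $c:F\to I$. Compare the components $F\to I$ of $(1+b+a+c)Z_\mu=Z_\lambda(1+b+a+c)$. On the left, $f\mapsto U_Zf+\varphi_\mu(Z)f$ is followed by the transition, which gives $aU_Zf+\varphi_\mu(Z)f$. On the right, $f\mapsto f+bf+cf$ is followed by $Z_\lambda$, which gives $\varphi_\lambda(Z)f+V_Zbf$. So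
$$\varphi_\mu-\varphi_\lambda=Vb_{\lambda\mu}-a_{\lambda\mu}U .$$
Take traces over $F$. With $\eta_\lambda=\operatorname{tr}\varphi_\lambda\in\Gamma(U_\lambda,(\mathcal O^r)^*(-1))$ and $y_{\lambda\mu}=\eta_\mu-\eta_\lambda$,
$$y_{\lambda\mu}=\operatorname{tr}(Vb_{\lambda\mu})-\operatorname{tr}(a_{\lambda\mu}U). \tag{5}$$
By (4), $\iota(\eta_\lambda)=n$. So $y_{\lambda\mu}$ lies in $\mathcal E$, and $\epsilon_\lambda:=\eta_\lambda-nf_\lambda$ has $\iota\epsilon_\lambda=n-n=0$, that is, $\epsilon_\lambda\in\Gamma(U_\lambda,\mathcal E)$. Therefore $y=nz+d\epsilon$, and the cocycle $y$ represents $nh$.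

It follows that $n^{r-1}h^{r-1}$ is represented on $U_1\cap\dots\cap U_r$ by
$$y_{12}\wedge y_{23}\wedge\dots\wedge y_{r-1,r}. \tag{6}$$

**Step 5: the values of $y$ lie in a small space.** Let $\mathcal K$ be the function field of $\mathbb P$, write a subscript $\eta_0$ for the fiber at the generic point $\eta_0$, and trivialize $\mathcal O(1)$ there. So $\mathcal E_{\eta_0}=Q^*_{\eta_0}$ is a $\mathcal K$-vector space of dimension $r-1$. Choose bases $f_1,\dots,f_n$ of $F_{\eta_0}$ (the local lifts $f_\lambda$ of Step 3 are not needed any more) and $\gamma_1,\dots,\gamma_g$ of $G_{\eta_0}$, with dual bases $f_q^*$ and $\gamma_t^*$. Write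
$$U_Zf_q=\sum_tu_{tq}(Z)\gamma_t,\qquad V_Z\gamma_t=\sum_qv_{qt}(Z)f_q,\qquad u_{tq},v_{qt}\in Q^*_{\eta_0}.$$
Then for any $a:G\to F(-1)$ and $b:F\to G$,
$$\operatorname{tr}(aU_Z)=\sum_{q,t}u_{tq}(Z)\,f_q^*(a\gamma_t),\qquad \operatorname{tr}(V_Zb)=\sum_{q,t}v_{qt}(Z)\,\gamma_t^*(bf_q).$$
Let $A$ be the $\mathcal K$-span of all $u_{tq}$ and $B$ the span of all $v_{qt}$. By (5), every $y_{\lambda\mu}$ lies in $A+B$ at the generic point.

Suppose $\dim_{\mathcal K}(A+B)<r-1$. Then (6) is a wedge product of $r-1$ vectors from a space of dimension less than $r-1$, so it is zero at the generic point. Sections of the line bundle $\Lambda^{r-1}\mathcal E$ over an open set of the integral scheme $\mathbb P$ inject into its generic fiber, so (6) is zero. Hence $n^{r-1}h^{r-1}=0$. If $n\ne0$ in $k$, this contradicts Step 3. We have shown: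
$$\text{if } n\ne0\text{ in }k,\text{ then }\dim_{\mathcal K}(A+B)\ge r-1. \tag{7}$$

**Step 6: part 2.** Each of $A$ and $B$ is spanned by $ng$ elements, so $\dim(A+B)\le2ng$. If $a_i=n\ne0$ in $k$, (7) gives $2ng\ge r-1$.

**Step 7: part 1.** Let $n=1$, so that $F$ is a line bundle and $n\neq 0$ in $k$. The point is that $A$ and $B$ cannot both be large. For basis vectors $e_a,e_b$ of $\mathcal O^r$ the composite $V_{e_a}U_{e_b}:F\to F(-1)$ is a global section of $\operatorname{Hom}(F,F(-1))=\mathcal O(-1)$, hence zero. So $V_{Z'}U_Z=0$ for all $Z,Z'$. Let $G_1\subseteq G_{\eta_0}$ be the span of all $U_Z(F_{\eta_0})$, and let $s=\dim G_1$. All $V_{Z'}$ vanish on $G_1$. Choose the basis so that $\gamma_1,\dots,\gamma_s$ span $G_1$. Then $u_{t1}=0$ for $t>s$ and $v_{1t}=0$ for $t\le s$. So $\dim A\le s$, $\dim B\le g-s$, and $\dim(A+B)\le g$. By (7), $g\ge r-1$. $\blacksquare$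

## 9. Modules that mark the limits of the statements

**Equality in Theorem C(1).** This is Example 2: $kE/J^i$ with $2\le i\le p-1$ has $a_i=1$ and $a_{i-1}+a_{i+1}=(r-1)+0$.

**Both alternatives in Suslin's statement are needed, and the divisibility in the Corollary is optimal.** The module of Example 3 has constant type $[3]^{p-2}[2]^2$. Let $p\ge5$. For $i=2$ we have $a_1=0$ and $a_3\ne0$, so only the neighbor $i+1$ occurs. For $i=3$ we have $a_2\ne0$ and $a_4=0$, so only the neighbor $i-1$ occurs. The interval $[2,3]$ of occurring lengths contains exactly $(p-2)+2=p$ blocks.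

**The condition $p\nmid i$ in Theorem A cannot be dropped, for any multiple of $p$.** Let $p>0$, $r=2$, $m\ge1$, and $M=k[X,Y]/(X^p,Y^p)^m$ with $X,Y$ acting by multiplication. (For $m=1$ this is $kE$; for $m>1$ it is not a $kE$-module, but we check that it satisfies $(\ast)$.) Given $\alpha\ne0$, choose a linear form $w$ independent of $X_\alpha$, and put $u=X_\alpha^p$, $v=w^p$. These are linear combinations of $X^p$ and $Y^p$ whose coefficients are the $p$-th powers of those of $X_\alpha$ and $w$. Their determinant is the $p$-th power of a nonzero determinant, so $k[u,v]=k[X^p,Y^p]$ and $(u,v)=(X^p,Y^p)$. Now $k[X,Y]=k[X_\alpha,w]$ is free over $k[u,v]$ with basis $X_\alpha^cw^d$, $0\le c,d<p$. So as a $k[X_\alpha]$-module $M$ is a direct sum of $p$ copies, one for each $w^d$, of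
$$k[X_\alpha]\otimes_{k[u]}N,\qquad N=k[u,v]/(u,v)^m .$$
As a $k[u]$-module $N$ is the direct sum of the blocks generated by $1,v,\dots,v^{m-1}$, of sizes $m,m-1,\dots,1$. Since $k[X_\alpha]\otimes_{k[u]}k[u]/(u^s)=k[X_\alpha]/(X_\alpha^{ps})$, the module $M$ has constant type
$$\big([pm][p(m-1)]\cdots[p]\big)^p .$$
Here $a_{pm}\neq0$ and $a_{pm\pm1}=0$.

**The conditions $i\ge2$ and $r\ge2$ are needed.** The trivial module $k$ has type $[1]$, so for $i=1$ there is no neighbor. For $r=1$ the module $k[X]/(X^i)$ has type $[i]$ alone.
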